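\title{A Domain Whose Power Series Ring Has Smaller $t$-Dimension}

\begin{abstract}
For an integral domain $R$ one has $\dim R[[X]]\ge\dim R$, because each prime ideal $P$ of $R$ extends to the prime ideal $P[[X]]$. We show that the corresponding inequality for the $t$-dimension is false. We construct a domain $R$ with $t\text{-}\dim R=2$ and $t\text{-}\dim R[[X]]=1$, and for every $n\in\{2,3,\dots\}\cup\{\infty\}$ a domain $R$ with $t\text{-}\dim R=n$ and $t\text{-}\dim R[[X]]\le 2$. The examples are subrings of polynomial rings in countably many variables, cut out by countably many discrete valuations. An element of the polynomial ring has poles at only finitely many of these valuations, but a power series can carry a different pole in each coefficient, and this destroys the chains of prime $t$-ideals.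
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $R$ be an integral domain with quotient field $K$. A fractional ideal of $R$ is an $R$-submodule $I$ of $K$ with $dI\subseteq R$ for some $0\ne d\in R$. For a nonzero fractional ideal $I$ put
\[
I^{-1}=\{x\in K: xI\subseteq R\},\qquad I_v=(I^{-1})^{-1},\qquad I_t=\bigcup J_v ,
\]
where $J$ runs through the nonzero finitely generated fractional ideals contained in $I$. The ideal $I$ is \emph{divisorial} if $I=I_v$, and a \emph{$t$-ideal} if $I=I_t$. A \emph{prime $t$-ideal} is a nonzero prime ideal that is a $t$-ideal. The \emph{$t$-dimension} $t\text{-}\dim R$ is the supremum of the lengths $n$ of chains $P_1\subsetneq P_2\subsetneq\dots\subsetneq P_n$ of prime $t$-ideals. It may be $\infty$, and it is $0$ for a field.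

An element $a$ lies in $I_v$ exactly when $ax\in R$ for all $x\in I^{-1}$, that is, when $a$ lies in every principal fractional ideal $x^{-1}R$ that contains $I$. So $I_v$ is what one sees of $I$ when the only available test is divisibility, and $I_t$ applies this test to finitely many elements of $I$ at a time. Two extreme cases show what the $t$-dimension measures. In a valuation domain every finitely generated ideal is principal, so every nonzero ideal is a $t$-ideal and $t\text{-}\dim R=\dim R$. In a unique factorization domain that is not a field, every nonzero prime contains a prime element, so by Lemma~\ref{lem:primeelt} below the prime $t$-ideals are the principal primes, and $t\text{-}\dim R=1$ whatever the Krull dimension is.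

If $P$ is a prime ideal of $R$, the set $P[[X]]$ of power series with coefficients in $P$ is a prime ideal of $R[[X]]$; hence $\dim R[[X]]\ge \dim R$. One would like to run the same argument for prime $t$-ideals, and there is a computation that supports this hope. Let $I$ be a nonzero ideal of $R$ and $x\in I^{-1}$. Then $xI[[X]]\subseteq R[[X]]$, so every $f\in (I[[X]])_v$ satisfies $xf\in R[[X]]$, and every coefficient of $f$ is multiplied into $R$ by $x$. The same holds for polynomials. Therefore
\begin{equation}\label{eq:ext}
(I[[X]])_v\subseteq I_v[[X]]\qquad\text{and}\qquad (I[X])_v\subseteq I_v[X].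
\end{equation}
For polynomials this settles the matter. If $P$ is a prime $t$-ideal and $J\subseteq P[X]$ is nonzero and finitely generated, the coefficients of the generators of $J$ generate a finitely generated ideal $I\subseteq P$, and $J_v\subseteq (I[X])_v\subseteq I_v[X]\subseteq P[X]$. So $P[X]$ is a prime $t$-ideal and $t\text{-}\dim R[X]\ge t\text{-}\dim R$. For power series, \eqref{eq:ext} shows that $P[[X]]$ is divisorial when $P$ is. In a Noetherian domain $I_t=I_v$ for every nonzero ideal $I$, so there $t\text{-}\dim R[[X]]\ge t\text{-}\dim R$. For a prime $t$-ideal that is not divisorial the argument stops, because a single power series has infinitely many coefficients.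

A weak finiteness condition still suffices. A nonzero ideal $I$ of $R$ is a \emph{$t$-SFT ideal} if there are a finitely generated ideal $J\subseteq I$ and a positive integer $k$ with $a^k\in J_v$ for all $a\in I_t$, and $R$ is a \emph{$t$-SFT domain} if all its nonzero ideals are $t$-SFT ideals. It is known that $t\text{-}\dim R[[X]]\ge t\text{-}\dim R$ for $t$-SFT domains. The following question is posed in \cite{GKPS}.

\begin{quote}
Does $t\text{-}\dim R[[X]]\ge t\text{-}\dim R$ hold for every integral domain $R$?
\end{quote}

The answer is no.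

\begin{theorem}\label{thm:A}
There is an integral domain $R$ with $t\text{-}\dim R=2$ and $t\text{-}\dim R[[X]]=1$.
\end{theorem}

The value $2$ is the smallest possible: $XR[[X]]$ is a nonzero principal prime, hence a prime $t$-ideal, so $t\text{-}\dim R[[X]]\ge1$ for every domain $R$, and the inequality holds whenever $t\text{-}\dim R\le 1$. The failure can be arbitrarily large.

\begin{theorem}\label{thm:B}
For every $n\in\{2,3,4,\dots\}\cup\{\infty\}$ there is an integral domain $R$ with $t\text{-}\dim R=n$ and $t\text{-}\dim R[[X]]\le2$, and with $t\text{-}\dim R[[X]]=1$ if $n=2$. So $t\text{-}\dim R$ is not bounded by any function of $t\text{-}\dim R[[X]]$.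
\end{theorem}

The ring of Theorem~\ref{thm:A} is written down in Section~\ref{sec:example}, where we also see by hand how its chain of two prime $t$-ideals fails to lift to the power series ring. To prove the theorems one must exclude all chains, not only the lifted ones, and for this we list all prime $t$-ideals. Section~\ref{sec:setting} isolates four properties of the example, and Sections~\ref{sec:R} and~\ref{sec:B} describe the prime $t$-ideals of $R$ and of $R[[X]]$ for every ring with these properties; in particular $t\text{-}\dim R[[X]]\le2$ for all of them. Section~\ref{sec:A} lowers the bound to $1$ for the example, and Section~\ref{sec:Bproof} constructs rings of the same kind with long chains.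

\section{Conventions and standard facts}\label{sec:prelim}

``Almost all'' means all but finitely many, $\mathbb N=\{0,1,2,\dots\}$, and $\operatorname{qf}(A)$ is the quotient field of a domain $A$. The coefficients of a power series $f$ in $X$ are written $f_j$, so $f=\sum_j f_jX^j$. The axiom of choice is used, through ultrafilters.

\subsection*{The $t$-operation}
For nonzero fractional ideals $I\subseteq I'$ of a domain $A$ one has $I_v\subseteq I'_v$, $I\subseteq I_t\subseteq I_v$, and $(cA)_v=cA$ for $c\neq0$. Thus divisorial ideals, and in particular nonzero principal ideals, are $t$-ideals, and a nonzero ideal $I$ of $A$ is a $t$-ideal if and only if $J_v\subseteq I$ for every nonzero finitely generated ideal $J\subseteq I$.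

\begin{lemma}\label{lem:primeelt}
Let $p$ be a prime element of a domain $A$. Then $pA$ is a prime $t$-ideal, and it is the only prime $t$-ideal that contains $p$.
\end{lemma}

\begin{proof}
Let $T\ne pA$ be a prime $t$-ideal containing $p$, and let $g\in T\setminus pA$. An element of $(p,g)^{-1}$ has the form $y/p$ with $y\in A$ and $yg\in pA$. Then $y\in pA$, so $y/p\in A$. Hence $(p,g)^{-1}=A$ and $A=(p,g)_v\subseteq T$, which is absurd.
\end{proof}

\begin{lemma}\label{lem:X}
Let $A$ be a domain. The ideal $XA[[X]]$ is a prime $t$-ideal of height one and the only prime $t$-ideal of $A[[X]]$ containing $X$. A nonzero prime ideal of $A[[X]]$ that does not contain $X$ contains a series $f$ with $f_0\ne0$.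
\end{lemma}

\begin{proof}
Since $A[[X]]/XA[[X]]\cong A$, the element $X$ is prime and Lemma~\ref{lem:primeelt} applies. If $\mathfrak p\subsetneq XA[[X]]$ is prime, then $X\notin\mathfrak p$ and every element of $\mathfrak p$ is $Xg$ with $g\in\mathfrak p$; so $\mathfrak p=X\mathfrak p\subseteq\bigcap_nX^nA[[X]]=0$. For the last claim, divide a nonzero element of the prime by the highest power of $X$ that divides it.
\end{proof}

\subsection*{Ultrafilters}
An ultrafilter on a set $\Omega$ is a family $\mathcal W$ of nonempty subsets that is closed under finite intersections and under passing to larger subsets, and that contains $S$ or $\Omega\setminus S$ for each $S\subseteq\Omega$. We use four facts. A family of nonempty subsets closed under finite intersections is contained in an ultrafilter. If $S_1\cup\dots\cup S_r\in\mathcal W$, then some $S_i$ is in $\mathcal W$. If $\mathcal W$ contains a finite set, then it is \emph{principal}, that is, it consists of all sets containing a fixed point; so a nonprincipal ultrafilter contains all cofinite sets, and every infinite set belongs to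 some nonprincipal ultrafilter. Finally, the ultrafilters $\mathcal W$ on $\Omega$ that contain a given subset $\Omega'$ correspond to the ultrafilters $\mathcal U$ on $\Omega'$, by the rule $S\in\mathcal W\iff S\cap\Omega'\in\mathcal U$.

\subsection*{Rings defined by valuations}
A \emph{valuation} of a field $F$ is, in this paper, a map $v:F\to\mathbb Z\cup\{\infty\}$ with $v(h)=\infty$ only for $h=0$, $v(hh')=v(h)+v(h')$ and $v(h+h')\ge\min(v(h),v(h'))$. We allow $v$ to vanish on all nonzero elements. The next lemma is our tool for listing prime $t$-ideals.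

\begin{lemma}\label{lem:ultra}
Let $A$ be a domain and $(v_\omega)_{\omega\in\Omega}$ a family of valuations of $F=\operatorname{qf}(A)$ such that $A=\{h\in F: v_\omega(h)\ge0 \text{ for all }\omega\}$. For $a\in A$ let $Z(a)=\{\omega: v_\omega(a)>0\}$, and for an ultrafilter $\mathcal W$ on $\Omega$ let $\mathfrak p_{\mathcal W}=\{a\in A: Z(a)\in\mathcal W\}$.
\begin{enumerate}
\item[(a)] $\mathfrak p_{\mathcal W}$ is a prime ideal of $A$.
\item[(b)] If a prime $t$-ideal $T$ of $A$ contains an element $f\ne0$ with $\sup_\omega v_\omega(f)<\infty$, then $T=\mathfrak p_{\mathcal W}$ for some ultrafilter $\mathcal W$ on $\Omega$.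
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This follows from $Z(0)=\Omega$, $Z(1)=\emptyset$, $Z(a+a')\supseteq Z(a)\cap Z(a')$ and $Z(aa')=Z(a)\cup Z(a')$.

(b) For an ideal $J$ of $A$ let $Z(J)=\bigcap_{a\in J}Z(a)$; then $Z(J+J')=Z(J)\cap Z(J')$. Consider the sets $Z(J)\setminus Z(c)$, where $J$ is a finitely generated ideal with $f\in J\subseteq T$ and $c\in A\setminus T$. They form a family closed under finite intersections, because $(Z(J)\setminus Z(c))\cap(Z(J')\setminus Z(c'))=Z(J+J')\setminus Z(cc')$ and $T$ is prime.

These sets are nonempty. Indeed, suppose $Z(J)\subseteq Z(c)$, choose $m\ge1$ with $m\ge v_\omega(f)$ for all $\omega$, and let $x\in J^{-1}$. If $\omega\notin Z(J)$, there is $a\in J$ with $v_\omega(a)=0$, and $v_\omega(c^mx)\ge v_\omega(x)=v_\omega(ax)\ge0$. If $\omega\in Z(J)$, then $v_\omega(c)\geq 1$ and $v_\omega(c^mx)\ge m+v_\omega(x)\ge v_\omega(fx)\ge0$. So $c^mJ^{-1}\subseteq A$, that is, $c^m\in J_v\subseteq T$, which contradicts $c\notin T$.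

Let $\mathcal W$ be an ultrafilter containing the family. If $a\in T$, then $Z(a)\supseteq Z(fA+aA)\setminus Z(1)$, so $Z(a)\in\mathcal W$. If $c\in A\setminus T$, then $Z(c)$ is disjoint from the member $Z(fA)\setminus Z(c)$ of $\mathcal W$, so $Z(c)\notin\mathcal W$. Hence $T=\mathfrak p_{\mathcal W}$.
\end{proof}

The bound on $v_\omega(f)$ is what provides one exponent $m$ for all $\omega$ at once.

\subsection*{Factorial and Krull domains}
In a unique factorization domain (UFD) $A$, the height-one primes are the ideals $\pi A$ with $\pi$ a prime element, and $h\in\operatorname{qf}(A)$ lies in $A$ if and only if $v_\pi(h)\ge0$ for all $\pi$, where $v_\pi$ is the $\pi$-adic valuation. Polynomial rings over a field in any set of variables are UFDs, and so is $k[[t,X]]$ for a field $k$.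

In a Krull domain $A$ the localization at each height-one prime $\mathfrak Q$ is a discrete valuation ring, with normalized valuation $v_{\mathfrak Q}$, and
\begin{enumerate}
\item[(K1)] $h\in\operatorname{qf}(A)$ lies in $A$ if and only if $v_{\mathfrak Q}(h)\ge0$ for all $\mathfrak Q$;
\item[(K2)] for $f\in A$, one has $f\in\mathfrak Q$ if and only if $v_{\mathfrak Q}(f)>0$;
\item[(K3)] a nonzero $f\in A$ lies in only finitely many $\mathfrak Q$.
\end{enumerate}
A UFD is a Krull domain, and if $A$ is a Krull domain, so is $A[[X]]$ \cite[Thm.~12.4]{Mat}. Hence $D[[X]]$ is a Krull domain for every UFD $D$.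

\section{The basic example}\label{sec:example}

By Section~\ref{sec:intro}, a counterexample needs a prime $t$-ideal that is not divisorial. Such an ideal arises as a limit of infinitely many divisorial primes $\mathfrak p_1,\mathfrak p_2,\dots$: take the elements that lie in almost all $\mathfrak p_n$. We build a ring in which $\mathfrak p_n$ is divisorial because a fraction $u_n$ has a simple pole at $\mathfrak p_n$ and no pole elsewhere.

Let $O=\mathbb Q[[t]]$ and $E=\mathbb Q((t))$, with the valuation $\operatorname{ord}$. The ring $O$ is uncountable, and the elements of $E$ that are algebraic over a countable subfield form a countable set. So one can choose successively $\theta_1,\theta_2,\ldots\in O$ algebraically independent over $\mathbb Q(t)$. The elements $\tau_n=t+t^2\theta_n$ are algebraically independent over $\mathbb Q$ and have order $1$. Let $D=\mathbb Q[u_1,u_2,\dots]$ and define $\mathbb Q$-algebra homomorphisms $\varphi_n,\varphi_\infty:D\to E$ ($n\ge1$) by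
\[
\varphi_n(u_n)=\tau_n^{-1},\qquad \varphi_n(u_j)=\tau_j\quad(j\ne n),\qquad \varphi_\infty(u_j)=\tau_j\quad(j\ge1).
\]
All of them are injective, $\varphi_\infty(D)\subseteq O$, and
\begin{equation}\label{eq:stab}
\varphi_n(d)=\varphi_\infty(d)\quad\text{if $u_n$ does not occur in $d$, hence for almost all $n$.}
\end{equation}
We think of $n$ as a place at which $u_n$ has a simple pole and all other variables have simple zeros, and of $\infty$ as the limit of these places. Put
\[
R=\{d\in D:\varphi_n(d)\in O\text{ for all }n\ge1\}.
\]
A monomial $\prod_j u_j^{a_j}$ has order $\sum_j a_j-2a_n$ at the place $n$. So $u_1\notin R$, while $u_iu_j\in R$ for $i\ne j$, with order $0$ at the places $i,j$ and order $2$ at the others. Let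
\[
\mathfrak p_n=\{r\in R:\operatorname{ord}\varphi_n(r)\ge1\},\qquad N=\{r\in R: r(0)=0\},\qquad P=u_1D\cap R,
\]
where $r(0)$ is the constant term of the polynomial $r$. These are prime ideals, and $R/\mathfrak p_n=R/N=\mathbb Q$. By \eqref{eq:stab}, $\varphi_n(r)\equiv r(0)\pmod{t}$ for almost all $n$. Hence
\begin{equation}\label{eq:N}
\text{$r\in N$ lies in almost all $\mathfrak p_n$, and $r\in R\setminus N$ lies in only finitely many $\mathfrak p_n$.}
\end{equation}

\begin{proposition}\label{prop:chain}
$P\subsetneq N$ is a chain of prime $t$-ideals of $R$, and $P$ is divisorial.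
\end{proposition}

\begin{proof}
We have $0\ne u_1u_2\in P\subseteq N$ and $u_2u_3\in N\setminus P$.

Let $x=u_2u_3u_4/u_1$. Its order is $4$ at the place $1$, it is $0$ at the places $2,3,4$, and it is $2$ at the other places. For $a\in P$ we have $xa\in D$ and $\operatorname{ord}\varphi_n(xa)\ge0$ for all $n$, so $xP\subseteq R$. If $a\in P_v$, then $a\in R$ and $xa\in R\subseteq D$, so $u_1$ divides $au_2u_3u_4$ in $D$ and therefore divides $a$. Thus $P_v=P$.

Let $0\ne J\subseteq N$ be finitely generated. By \eqref{eq:N}, applied to the generators, $J\subseteq\mathfrak p_n$ for almost all $n$. For such $n$ we have $u_nJ\subseteq R$, since the only pole of $u_n$ is simple and is canceled by the elements of $\mathfrak p_n$. If $a\in J_v$, then $a\in R$ and $u_na\in R$, so $a\in\mathfrak p_n$. This holds for almost all $n$, so $a\in N$ by \eqref{eq:N}.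
\end{proof}

The last paragraph also shows that $N$ is not a $t$-SFT ideal: $J_v\subseteq\mathfrak p_n$ for some $n$, and no power of $u_nu_{n+1}\in N$ lies in $\mathfrak p_n$.

Now pass to power series. Let $\Delta=D[[X]]$, $B=R[[X]]$, $L=O[[X]]$, and let $\Phi_n:\Delta\to E[[X]]$ be obtained by applying $\varphi_n$ to the coefficients; then $B=\{f\in\Delta:\Phi_n(f)\in L\text{ for all }n\}$. The element $t$ is prime in $L$, as $L/tL=\mathbb Q[[X]]$. By \eqref{eq:ext}, $P[[X]]$ is a prime $t$-ideal of $B$. The ideal $N$ was a $t$-ideal because finitely many of its elements vanish together at almost all places. The coefficients of one series in $N[[X]]$ need not vanish together at any place.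

\begin{proposition}\label{prop:NX}
Let $g=\sum_{n\ge1}u_nu_{n+1}X^n\in N[[X]]$ and $J=(u_1u_2,\,g)\subseteq N[[X]]$. Then $J_v=B$. In particular, no prime $t$-ideal of $B$ contains $N[[X]]$.
\end{proposition}

\begin{proof}
Let $h\in J^{-1}$, and put $y=hu_1u_2\in B$ and $z=hg\in B$, so that $yg=u_1u_2z$. The ideals $u_i\Delta$ are prime, since $\Delta/u_i\Delta\cong(D/u_iD)[[X]]$, and $g\notin u_1\Delta\cup u_2\Delta$ because of the coefficient $u_3u_4$. Hence $y=u_1y'$ with $y'\in\Delta$; then $y'g=u_2z$ gives $y'\in u_2\Delta$, and so $h\in\Delta$. Fix $n$ and put $w=t^2\Phi_n(h)$. Since $\varphi_n(u_1u_2)$ has order $0$ or $2$, we get $w=(t^2/\varphi_n(u_1u_2))\Phi_n(y)\in L$, and $w\Phi_n(g)=t^2\Phi_n(z)\in t^2L$. The coefficient of $X^n$ in $\Phi_n(g)$ is the unit $\tau_{n+1}/\tau_n$ of $O$, so $t\nmid\Phi_n(g)$ in $L$. Therefore $w\in t^2L$ and $\Phi_n(h)\in L$. As $n$ was arbitrary, $h\in B$. Thus $J^{-1}=B$ and $J_v=B$.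
\end{proof}

There is a second way to lift $N$. Let $U$ be a nonprincipal ultrafilter on $\{1,2,\dots\}$ and
\[
T=\bigl\{f\in B:\{n:\Phi_n(f)\in tL\}\in U\bigr\}.
\]
This is a prime ideal, since $tL$ is prime and $U$ is an ultrafilter, and $T\cap R=N$ by \eqref{eq:N}. It is even a $t$-ideal: if $0\neq J\subseteq T$ is finitely generated, then $u_nJ\subseteq B$ for all $n$ in a set belonging to $U$, and $a\in J_v$ gives $u_na\in B$, hence $\Phi_n(a)\in tL$, for these $n$. But now the inclusion $P\subseteq N$ does not lift. The series
\begin{equation}\label{eq:hex}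
h=u_1u_2\cdot b,\qquad b=\sum_{n\ge3}u_n^2X^n ,
\end{equation}
lies in $P[[X]]$, because $u_1u_2u_n^2$ has order $0$ at the place $n$, order $2$ at the places $1,2$, and order $4$ elsewhere. It does not lie in $T$, because for each $n\ge3$ the coefficient of $X^n$ in $\Phi_n(h)$ is a unit of $O$.

The series $b$ is the main idea of the paper. It cancels the zeros of $u_1u_2$ at infinitely many places at once. No element of $D$ can do that, by \eqref{eq:stab}; a power series can, by placing the pole for the place $n$ in the coefficient of $X^n$. Proposition~\ref{prop:height} will use such series to show that $T$, and every ideal like it, has height one.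

\section{Rings cut out by countably many places}\label{sec:setting}

Let $k$ be a field, $O=k[[t]]$, $E=k((t))$ with valuation $\operatorname{ord}$, and $L=O[[X]]=k[[t,X]]\subseteq E[[X]]$. Let $D\supseteq k$ be a UFD, let $\Lambda$ be a countably infinite set with a fixed injection $\lambda\mapsto|\lambda|$ into $\mathbb N$, and for $\lambda\in\Lambda$ let $\varphi_\lambda:D\to E$ be a $k$-algebra homomorphism and $u_\lambda\in D$ an element such that:
\begin{enumerate}
\item[(A1)] each $\varphi_\lambda$ is injective;
\item[(A2)] for each $d\in D$, $\varphi_\lambda(d)\in O$ for almost all $\lambda$;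
\item[(A3)] for each $0\ne d\in D$, $\sup_\lambda\operatorname{ord}\varphi_\lambda(d)<\infty$;
\item[(A4)] $\operatorname{ord}\varphi_\lambda(u_\lambda)=-1$, and $\varphi_\mu(u_\lambda)\in O$ for $\mu\ne\lambda$.
\end{enumerate}
In words: an element of $D$ has finitely many poles, its zeros have bounded order, and each place carries an element whose only pole is a simple pole there. The example of Section~\ref{sec:example} satisfies (A1)--(A4) with $|n|=n$; here (A2) and (A3) follow from \eqref{eq:stab}. Put
\[
R=\{d\in D:\varphi_\lambda(d)\in O\text{ for all }\lambda\}\supseteq k,\qquad \Delta=D[[X]],\qquad B=R[[X]].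
\]
The coefficientwise extension $\Phi_\lambda:\Delta\to E[[X]]$ of $\varphi_\lambda$ is an injective ring homomorphism, and $B=\{f\in\Delta:\Phi_\lambda(f)\in L\text{ for all }\lambda\}$. If $f_0\ne0$, then $\varphi_\lambda(f_0)\neq0$ by (A1), so $\Phi_\lambda(f)$ is a unit of $E[[X]]$. This notation is kept until the end of Section~\ref{sec:B}.

The first lemma produces series like $b$ in \eqref{eq:hex}: polar parts may be prescribed at all places, provided each power of $X$ sees only finitely many of them.

\begin{lemma}\label{lem:polar}
Let $c_\lambda=\sum_jc_{\lambda,j}X^j\in E[[X]]$ for $\lambda\in\Lambda$, and suppose that for each $j$ one has $c_{\lambda,j}\in O$ for almost all $\lambda$. Then there is $b\in\Delta$ with $\Phi_\lambda(b)-c_\lambda\in L$ for all $\lambda$.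
\end{lemma}

\begin{proof}
First, for $c\in E$ and $\lambda\in\Lambda$ there is $a\in k[u_\lambda]$ with $\varphi_\lambda(a)-c\in O$. Indeed, if $\operatorname{ord}c=-m<0$, then $\varphi_\lambda(u_\lambda^m)$ also has order $-m$, so $c-\kappa\varphi_\lambda(u_\lambda^m)$ has order greater than $-m$ for a suitable $\kappa\in k$, and we use induction on $m$. By (A4), such an $a$ satisfies $\varphi_\mu(a)\in O$ for $\mu\neq\lambda$.

For each $j$ let $F_j$ be the finite set of $\lambda$ with $c_{\lambda,j}\notin O$. For $\lambda\in F_j$ choose $a_{\lambda,j}\in k[u_\lambda]$ with $\varphi_\lambda(a_{\lambda,j})-c_{\lambda,j}\in O$, and put $b_j=\sum_{\mu\in F_j}a_{\mu,j}$. If $\lambda\in F_j$, then $\varphi_\lambda(b_j)-c_{\lambda,j}$ is the sum of $\varphi_\lambda(a_{\lambda,j})-c_{\lambda,j}$ and of the $\varphi_\lambda(a_{\mu,j})$ with $\mu\ne\lambda$, all in $O$. If $\lambda\notin F_j$, then $\varphi_\lambda(b_j)$ and $c_{\lambda,j}$ are both in $O$. So $b=\sum_jb_jX^j$ has the required property.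
\end{proof}

Some prime $t$-ideals of $R$ and $B$ are contractions of height-one primes of $D$ and $\Delta$. Distinct height-one primes are incomparable, but their contractions to a subring need not be. The next lemma shows that $R$ and $B$ are large enough to keep them apart.

\begin{lemma}\label{lem:dense}
\begin{enumerate}
\item[(a)] If $0\ne f\in R$, then $D=R+fD$.
\item[(b)] If $f\in B$ and $f_0\ne0$, then $\Delta=B+f\Delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) Let $a\in\Delta$. We want $b\in\Delta$ such that $fb$ has the same polar parts as $a$. For each $\lambda$ let $N_\lambda\le\infty$ be maximal with $\varphi_\lambda(a_j)\in O$ for all $j<N_\lambda$, and put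
\[
l_\lambda=\sum_{j<N_\lambda}\varphi_\lambda(a_j)X^j\in L,\qquad c_\lambda=\frac{\Phi_\lambda(a)-l_\lambda}{\Phi_\lambda(f)}\in X^{N_\lambda}E[[X]],
\]
with $c_\lambda=0$ if $N_\lambda=\infty$. For fixed $j$, (A2) applied to $a_0,\dots,a_j$ gives $N_\lambda>j$, hence $c_{\lambda,j}=0$, for almost all $\lambda$. Lemma~\ref{lem:polar} gives $b\in\Delta$ with $\Phi_\lambda(b)-c_\lambda\in L$ for all $\lambda$. Then $\Phi_\lambda(a-fb)=l_\lambda+\Phi_\lambda(f)(c_\lambda-\Phi_\lambda(b))\in L$ for all $\lambda$, so $a-fb\in B$.

(a) Apply (b) to constant series $a$ and $f$, and take constant terms.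
\end{proof}

\begin{lemma}\label{lem:incomp}
\begin{enumerate}
\item[(a)] If $\mathfrak q_1\ne\mathfrak q_2$ are height-one primes of $D$ and $\mathfrak q_1\cap R\ne0$, then $\mathfrak q_1\cap R\not\subseteq\mathfrak q_2$.
\item[(b)] If $\mathfrak Q_1\ne\mathfrak Q_2$ are height-one primes of $\Delta$ and $\mathfrak Q_1\cap B$ contains a series $f$ with $f_0\ne0$, then $\mathfrak Q_1\cap B\not\subseteq\mathfrak Q_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) If $f\notin\mathfrak Q_2$, there is nothing more to prove. Otherwise take $a\in\mathfrak Q_1\setminus\mathfrak Q_2$ and, by Lemma~\ref{lem:dense}(b), $b\in\Delta$ with $h=a-fb\in B$. Since $fb\in\mathfrak Q_1\cap\mathfrak Q_2$, we get $h\in(\mathfrak Q_1\cap B)\setminus\mathfrak Q_2$. Part (a) is the same argument with $0\ne f\in\mathfrak q_1\cap R$ and Lemma~\ref{lem:dense}(a).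
\end{proof}

\section{The prime $t$-ideals of $R$}\label{sec:R}

By (A1), $v_\lambda=\operatorname{ord}\circ\varphi_\lambda$ extends to a valuation of $\operatorname{qf}(D)$. For $r\in R$ let $\Lambda(r)=\{\lambda:v_\lambda(r)\ge1\}$, and for an ultrafilter $U$ on $\Lambda$ let
\[
N_U=\{r\in R:\Lambda(r)\in U\}.
\]
If $U$ is principal at $\lambda$, then $N_U$ is the ideal $\mathfrak p_\lambda=\{r\in R:v_\lambda(r)\ge1\}$, which is maximal because $R/\mathfrak p_\lambda=k$.

\begin{proposition}\label{prop:R}
\begin{enumerate}
\item[(a)] If $N_U\ne0$, then $N_U$ is a prime $t$-ideal of $R$.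
\item[(b)] Every prime $t$-ideal of $R$ is of the form $N_U$ or of the form $\mathfrak q\cap R$ with $\mathfrak q$ a height-one prime of $D$.
\item[(c)] A chain of prime $t$-ideals of $R$ has at most one member of the form $\mathfrak q\cap R$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\Omega_D$ be the set of height-one primes of $D$ and $\Omega_R=\Omega_D\sqcup\Lambda$, with the valuations $v_{\mathfrak q}$ and $v_\lambda$ restricted to $\operatorname{qf}(R)$. An element $h\in\operatorname{qf}(R)$ with $v_{\mathfrak q}(h)\ge0$ for all $\mathfrak q$ lies in $D$, and it then lies in $R$ if and only if $v_\lambda(h)\ge0$ for all $\lambda$. So Lemma~\ref{lem:ultra} applies to $R$ and $\Omega_R$, with $Z(r)\cap\Lambda=\Lambda(r)$, and the ideals $\mathfrak p_{\mathcal W}$ with $\Lambda\in\mathcal W$ are the $N_U$.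

(a) $N_U$ is prime by Lemma~\ref{lem:ultra}(a). Let $J=(r_1,\dots,r_s)\subseteq N_U$ be nonzero; then $M=\bigcap_i\Lambda(r_i)\in U$. As in the proof of Proposition~\ref{prop:chain}, (A4) gives $u_\lambda J\subseteq R$ for $\lambda\in M$, so that $u_\lambda\in J^{-1}$. If $a\in J_v$, then $a\in R$ and $u_\lambda a\in R$, so $v_\lambda(a)\ge1$ for $\lambda\in M$. Hence $\Lambda(a)\supseteq M$ and $a\in N_U$.

(b) Let $T$ be a prime $t$-ideal and $0\ne f\in T$. The values $v_\lambda(f)$ are bounded by (A3), and $v_{\mathfrak q}(f)=0$ for almost all $\mathfrak q$. By Lemma~\ref{lem:ultra}(b), $T=\mathfrak p_{\mathcal W}$ for some $\mathcal W$. If $\Lambda\in\mathcal W$, then $T=N_U$ for some $U$. Otherwise $\Omega_D\in\mathcal W$, so $\mathcal W$ contains the finite set $Z(f)\cap\Omega_D$ and is principal at some $\mathfrak q$. Then $T=\{r\in R:v_{\mathfrak q}(r)>0\}=\mathfrak q\cap R$.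

(c) This is Lemma~\ref{lem:incomp}(a).
\end{proof}

So long chains in $R$ must consist of ideals $N_U$. In the basic example all $N_U$ are maximal; in Section~\ref{sec:Bproof} they will be nested.

\section{The prime $t$-ideals of $R[[X]]$}\label{sec:B}

We describe $B$ by valuations in the same way. Let $\Omega_\Delta$ be the set of height-one primes of the Krull domain $\Delta$; it contains $X\Delta$ by Lemma~\ref{lem:X}. Each place $\lambda$ now contributes not one valuation but one for each prime element of the UFD $L$. Let $\mathcal P$ be a set of representatives of the prime elements of $L$ up to units, with $X\in\mathcal P$, and put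
\[
\Omega_L=\Lambda\times\mathcal P,\qquad\Omega=\Omega_\Delta\sqcup\Omega_L .
\]
For $\omega=\mathfrak Q\in\Omega_\Delta$ let $v_\omega$ be the restriction of $v_{\mathfrak Q}$ to $\operatorname{qf}(B)$. For $\omega=(\lambda,\pi)$ let $v_\omega=v_\pi\circ\Phi_\lambda$ on $\operatorname{qf}(B)$; this makes sense because $\Phi_\lambda$ is injective and maps $B$ into $L$, hence $\operatorname{qf}(B)$ into $\operatorname{qf}(L)$. All $v_\omega$ are nonnegative on $B$. Conversely, let $h\in\operatorname{qf}(B)$ satisfy $v_\omega(h)\ge0$ for all $\omega$. Then $h\in\Delta$ by (K1), and $\Phi_\lambda(h)\in\operatorname{qf}(L)$ has nonnegative value at each prime of $L$, so $\Phi_\lambda(h)\in L$ for all $\lambda$ and $h\in B$. Thus Lemma~\ref{lem:ultra} applies to $B$ and $\Omega$. For $f\in B$ let $Z_L(f)=Z(f)\cap\Omega_L$, the set of pairs $(\lambda,\pi)$ with $\pi\mid\Phi_\lambda(f)$. For an ultrafilter $\mathcal U$ on $\Omega_L$, the set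
\[
T_{\mathcal U}=\{f\in B:Z_L(f)\in\mathcal U\}
\]
is a prime ideal of $B$ by Lemma~\ref{lem:ultra}(a). The ideal $T$ of Section~\ref{sec:example} is the case where $\mathcal U$ contains the set of pairs $(n,t)$.

The boundedness hypothesis (A3) concerns only $D$. It controls series through their constant terms.

\begin{lemma}\label{lem:beta}
Let $f\in B$ with $f_0\ne0$, and let $\beta=\sup_\lambda\operatorname{ord}\varphi_\lambda(f_0)\in\mathbb N$. For each $\lambda$, the element $\Phi_\lambda(f)$ of $L$ is a unit times a product of at most $\beta$ prime elements, none of them associate to $X$. Moreover $\sup_{\omega\in\Omega}v_\omega(f)<\infty$.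
\end{lemma}

\begin{proof}
Write $\Phi_\lambda(f)=\varepsilon\pi_1\cdots\pi_s$ with $\varepsilon$ a unit and the $\pi_i$ prime, and set $X=0$. The left side becomes $\varphi_\lambda(f_0)\ne0$, so each $\pi_i(t,0)$ is nonzero and $\pi_i$ is not associate to $X$. Each $\pi_i$ is a nonunit of $L$, so $\operatorname{ord}\pi_i(t,0)\ge1$, and $s\le\operatorname{ord}\varphi_\lambda(f_0)\le\beta$. Hence $v_\omega(f)\le\beta$ on $\Omega_L$, and $v_{\mathfrak Q}(f)=0$ for almost all $\mathfrak Q\in\Omega_\Delta$ by (K2) and (K3).
\end{proof}

The next proposition is where $R[[X]]$ differs from $R$. To show that a prime $T'\ne0$ inside $T_{\mathcal U}$ is all of $T_{\mathcal U}$, take $f\in T'$ and $g\in T_{\mathcal U}$. If we find $b\in\Delta$ whose poles cancel the zeros of $f$ on a set from $\mathcal U$ and are themselves canceled by a power $g^\beta$, then $(fb)g^\beta=f(bg^\beta)\in T'$ with $fb\notin T_{\mathcal U}$, which forces $g\in T'$.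

\begin{proposition}\label{prop:height}
If $T_{\mathcal U}\ne0$ and $X\notin T_{\mathcal U}$, then $T_{\mathcal U}$ has height one.
\end{proposition}

\begin{proof}
Let $T'$ be a nonzero prime contained in $T_{\mathcal U}$ and let $g\in T_{\mathcal U}$; we show $g\in T'$. By Lemma~\ref{lem:X} there is $f\in T'$ with $f_0\ne0$. Let $\beta$ be as in Lemma~\ref{lem:beta}.

\emph{One prime per place.} The set $S=Z_L(f)\cap Z_L(g)$ is in $\mathcal U$, so it is nonempty, and it contains at most $\beta$ pairs $(\lambda,\pi)$ for each $\lambda$; in particular $\beta\ge1$. Numbering these pairs for each $\lambda$, we write $S$ as a union of $\beta$ sets with at most one pair for each $\lambda$. One of them, $S_1=\{(\lambda,\pi_\lambda):\lambda\in M\}$, is in $\mathcal U$. For $\lambda\in M$ let $e_\lambda=v_{\pi_\lambda}(\Phi_\lambda(f))$; then $1\le e_\lambda\le\beta$. By Lemma~\ref{lem:beta}, $\pi_\lambda\ne X$, so $\pi_\lambda(t,0)\ne0$ and $\pi_\lambda$ is a unit of $E[[X]]$.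

\emph{The series $b$.} Let $c_\lambda=X^{|\lambda|}\pi_\lambda^{-e_\lambda}\in E[[X]]$ for $\lambda\in M$ and $c_\lambda=0$ for $\lambda\notin M$. The coefficient $c_{\lambda,j}$ vanishes when $|\lambda|>j$, which holds for almost all $\lambda$ because $|\cdot|$ is injective. Lemma~\ref{lem:polar} gives $b\in\Delta$ with $\Phi_\lambda(b)=c_\lambda+l_\lambda$ and $l_\lambda\in L$ for all $\lambda$.

\emph{The element $h=fb$ lies in $B\setminus T_{\mathcal U}$.} For $\lambda\notin M$ we have $\Phi_\lambda(h)=\Phi_\lambda(f)l_\lambda\in L$. For $\lambda\in M$ put $f'_\lambda=\Phi_\lambda(f)/\pi_\lambda^{e_\lambda}\in L$; then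
\[
\Phi_\lambda(h)=X^{|\lambda|}f'_\lambda+\Phi_\lambda(f)\,l_\lambda\in L .
\]
So $h\in B$. The prime $\pi_\lambda$ divides $\Phi_\lambda(f)$, but neither $X$ nor $f'_\lambda$, so it does not divide $\Phi_\lambda(h)$. Hence $Z_L(h)\cap S_1=\emptyset$, and $h\notin T_{\mathcal U}$.

\emph{The element $bg^\beta$ lies in $B$.} We have $\Phi_\lambda(bg^\beta)=c_\lambda\Phi_\lambda(g)^\beta+l_\lambda\Phi_\lambda(g)^\beta$. For $\lambda\in M$ the first term is in $L$ because $\pi_\lambda\mid\Phi_\lambda(g)$ and $\beta\ge e_\lambda$; for $\lambda\notin M$ it is $0$.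

Therefore $hg^\beta=f\cdot bg^\beta\in T'$. Since $h\notin T'$ and $T'$ is prime, $g\in T'$.
\end{proof}

The factor $X^{|\lambda|}$ makes the family $(c_\lambda)$ admissible for Lemma~\ref{lem:polar}, and it is harmless because $\pi_\lambda\ne X$. It is available only because $\Lambda$ is countable: the exponents must exceed each $j$ for almost all $\lambda$. The bound $\beta$ from (A3) was used twice, to cut $S$ into finitely many pieces and to find one power of $g$ that cancels all poles of $b$. In $R$ the analogue of $b$ would be an element of $D$ with infinitely many poles, which (A2) forbids, and indeed $N$ has height at least $2$ by Proposition~\ref{prop:chain}.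

\begin{theorem}\label{thm:struct}
Let $T\ne XB$ be a prime $t$-ideal of $B$. Then $X\notin T$, and $T$ is of one of the following types:
\begin{enumerate}
\item[(L)] $T=T_{\mathcal U}$ for an ultrafilter $\mathcal U$ on $\Omega_L$, and $T$ has height one;
\item[(D)] $T=\mathfrak Q\cap B$ for some $\mathfrak Q\in\Omega_\Delta\setminus\{X\Delta\}$.
\end{enumerate}
Two distinct prime $t$-ideals of type {\rm(D)} are incomparable. Consequently $t\text{-}\dim B\le2$, and $t\text{-}\dim B=1$ if no prime $t$-ideal of type {\rm(L)} is contained in a prime $\mathfrak Q\in\Omega_\Delta\setminus\{X\Delta\}$.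
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:X}, $X\notin T$ and $T$ contains some $f$ with $f_0\ne0$. By Lemmas~\ref{lem:beta} and~\ref{lem:ultra}(b), $T=\mathfrak p_{\mathcal W}$ for an ultrafilter $\mathcal W$ on $\Omega$. If $\Omega_L\in\mathcal W$, then $T=T_{\mathcal U}$ for the corresponding ultrafilter $\mathcal U$ on $\Omega_L$, and $T$ has height one by Proposition~\ref{prop:height}. Otherwise $\Omega_\Delta\in\mathcal W$. Then $\mathcal W$ contains $Z(f)\cap\Omega_\Delta$, which is finite by (K2) and (K3), so $\mathcal W$ is principal at some $\mathfrak Q$, and $T=\mathfrak Q\cap B$ by (K2). As $X\notin T$, we have $\mathfrak Q\ne X\Delta$. Incomparability of type (D) ideals is Lemma~\ref{lem:incomp}(b), since each of them contains a series with nonzero constant term.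

Let $T_1\subsetneq T_2$ be prime $t$-ideals. Then $T_2$ has height at least $2$, so it is neither $XB$ nor of type (L); thus $T_2=\mathfrak Q\cap B$ is of type (D). Since $X\notin T_2$, we have $T_1\ne XB$, and by incomparability $T_1$ is not of type (D). So $T_1$ is of type (L) and $T_1\subseteq\mathfrak Q$. In a chain $T_1\subsetneq T_2\subsetneq T_3$ both $T_2$ and $T_3$ would be of type (D), which is impossible. Hence $t\text{-}\dim B\le2$, and a chain of length $2$ requires an ideal of type (L) inside some $\mathfrak Q\neq X\Delta$. Finally $t\text{-}\dim B\ge1$ because of $XB$.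
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $R$ be the ring of Section~\ref{sec:example}, with $k=\mathbb Q$ and $\Lambda=\{1,2,\dots\}$.

\subsection*{The $t$-dimension of $R$}
Proposition~\ref{prop:chain} gives $t\text{-}\dim R\ge2$. By \eqref{eq:N}, $\Lambda(r)$ is cofinite for $r\in N$ and finite for $r\in R\setminus N$, so $N_U=N$ for every nonprincipal $U$. For principal $U$ we get the $\mathfrak p_n$. All these ideals are maximal, so a chain contains at most one of them. By Proposition~\ref{prop:R}(b),(c) a chain of prime $t$-ideals has length at most $2$. Thus $t\text{-}\dim R=2$.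

\subsection*{The $t$-dimension of $R[[X]]$}
By Theorem~\ref{thm:struct} we must show that a prime $t$-ideal $T=T_{\mathcal U}$ of type (L) lies in no height-one prime $\mathfrak Q$ of $\Delta$ other than $X\Delta$. Take $f\in T\cap\mathfrak Q$ with $f_0\ne0$. For any $a\in\Delta\setminus\mathfrak Q$, Lemma~\ref{lem:dense} gives an element $h=a-fb\in B\setminus\mathfrak Q$, but we need $h\in T$. This holds if $\Phi_n(f)$ divides $\Phi_n(h)$ in $L$ for all $n$, that is, if $\Phi_n(b)$ has the polar part of $\Phi_n(a)/\Phi_n(f)$. Lemma~\ref{lem:polar} provides such a $b$ when each coefficient of these quotients is in $O$ for almost all $n$, and by \eqref{eq:stab} this is a divisibility condition at the limit place. Let $\Phi_\infty:\Delta\to L$ be the coefficientwise extension of $\varphi_\infty$. We need $a\notin\mathfrak Q$ with $\Phi_\infty(a)\in\Phi_\infty(f)L$. The next two lemmas give two candidates for $a$ and show that $\mathfrak Q$ cannot contain both.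

\begin{lemma}\label{lem:weier}
Let $F=\sum_jF_jX^j\in L$ with $F_0\ne0$, let $e=\operatorname{ord}F_0$, and let $i\ge1$. There is $a\in\Delta$ with $a_0=u_i^e$ and $\Phi_\infty(a)\in FL$.
\end{lemma}

\begin{proof}
Put $\tau=\tau_i$. Since $\operatorname{ord}\tau=1$, every element of $O$ is congruent modulo $t^eO=F_0O$ to a polynomial in $\tau$ with coefficients in $k$: subtract suitable multiples of $1,\tau,\dots,\tau^{e-1}$ in turn. We construct $a_j\in k[u_i]$ and $l_j\in O$ recursively. Let $a_0=u_i^e$ and $l_0=\tau^e/F_0\in O$. For $j\ge1$ let $s_j=\sum_{r=1}^jF_rl_{j-r}\in O$, write $s_j=p_j(\tau)-F_0l_j$ with $p_j\in k[Y]$ and $l_j\in O$, and put $a_j=p_j(u_i)$. The coefficient of $X^j$ in $F\cdot\sum_rl_rX^r$ is $\tau^e=\varphi_\infty(a_0)$ for $j=0$ and $F_0l_j+s_j=\varphi_\infty(a_j)$ for $j\ge1$. So $\Phi_\infty(a)=F\sum_rl_rX^r$.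
\end{proof}

\begin{lemma}\label{lem:coprime}
Let $D$ be a UFD, $\Delta=D[[X]]$, and let $a,a'\in\Delta$ have nonzero constant terms without a common prime factor in $D$.
\begin{enumerate}
\item[(a)] If $c\in\Delta$ and $ca'\in a\Delta$, then $c\in a\Delta$.
\item[(b)] No height-one prime of $\Delta$ contains both $a$ and $a'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $ca'=da$ with $d\in\Delta$. Then $c_0a'_0=d_0a_0$, so there is $w_0\in D$ with $c_0=w_0a_0$ and $d_0=w_0a_0'$. The series $c-w_0a$ and $d-w_0a'$ have constant term $0$; write them as $Xc^{(1)}$ and $Xd^{(1)}$. From $(c-w_0a)a'=(d-w_0a')a$ we get $c^{(1)}a'=d^{(1)}a$. Repeating the step gives $w_0,w_1,\ldots\in D$ and $c^{(n)}\in\Delta$ with $c=a\sum_{j<n}w_jX^j+X^nc^{(n)}$ for all $n$. Hence $c=a\sum_jw_jX^j$.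

(b) Suppose $a,a'\in\mathfrak Q_1$. Let $\mathfrak Q_1,\dots,\mathfrak Q_s$ be the height-one primes containing $a$, and $m_i=v_{\mathfrak Q_i}(a)$. For $i\ge2$ choose $c_i\in\mathfrak Q_i\setminus\mathfrak Q_1$, and let $c=\prod_{i\ge2}c_i^{m_i}\notin\mathfrak Q_1$ (with $c=1$ if $s=1$). Then $v_{\mathfrak Q}(c\,a'^{\,m_1})\ge v_{\mathfrak Q}(a)$ for every height-one prime $\mathfrak Q$, so $c\,a'^{\,m_1}\in a\Delta$ by (K1). Part (a), applied to $a$ and $a'^{\,m_1}$, gives $c\in a\Delta\subseteq\mathfrak Q_1$, a contradiction.
\end{proof}

Now suppose that $T=T_{\mathcal U}$ is a prime $t$-ideal of type (L) and $T\subseteq\mathfrak Q$ with $\mathfrak Q\in\Omega_\Delta$. By Lemma~\ref{lem:X} there is $f\in T$ with $f_0\ne0$. Let $F=\Phi_\infty(f)$; then $F_0=\varphi_\infty(f_0)\ne0$. Lemma~\ref{lem:weier} with $i=1$ and $i=2$ gives two series with constant terms $u_1^e$ and $u_2^e$. By Lemma~\ref{lem:coprime}(b) one of them, call it $a$, is not in $\mathfrak Q$, and $\Phi_\infty(a)=Fl$ with $l\in L$.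

Put $c_n=\Phi_n(a)/\Phi_n(f)\in E[[X]]$ and fix $j$. For almost all $n$ the variable $u_n$ does not occur in $a_0,\dots,a_j,f_0,\dots,f_j$. For these $n$, \eqref{eq:stab} gives $\Phi_n(a)\equiv Fl$ and $\Phi_n(f)\equiv F$ modulo $X^{j+1}E[[X]]$. Since $F$ is a unit of $E[[X]]$, it follows that $c_n\equiv l$ modulo $X^{j+1}E[[X]]$, so $c_{n,j}=l_j\in O$. By Lemma~\ref{lem:polar} there is $b\in\Delta$ with $\Phi_n(b)-c_n\in L$ for all $n$. Put $h=a-fb$. Then
\[
\Phi_n(h)=\Phi_n(f)\bigl(c_n-\Phi_n(b)\bigr)\in\Phi_n(f)L\subseteq L\qquad\text{for all }n .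
\]
So $h\in B$ and $Z_L(h)\supseteq Z_L(f)\in\mathcal U$, which gives $h\in T\subseteq\mathfrak Q$. But $f\in\mathfrak Q$ and $a\notin\mathfrak Q$, so $h\notin\mathfrak Q$. This contradiction and Theorem~\ref{thm:struct} give $t\text{-}\dim R[[X]]=1$, and Theorem~\ref{thm:A} is proved.

\section{Proof of Theorem~\ref{thm:B}}\label{sec:Bproof}

The case $n=2$ is Theorem~\ref{thm:A}. Let $n=m+2$ with $1\le m\le\infty$. By Theorem~\ref{thm:struct} it suffices to find data satisfying (A1)--(A4) with $t\text{-}\dim R=m+2$, and by Proposition~\ref{prop:R} this means making the ideals $N_U$ nested.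

The idea is visible for $m=1$. Add a variable $y$ that has no poles, and use two infinite families of places. At the places of $\Lambda_0$ let $y$ have residue $0$; at the places $\lambda$ of $\Lambda_1$ let $y$ have residues $c_\lambda\in\mathbb Q$, each value being taken only finitely often. A nonzero polynomial $q(y)$ then vanishes at only finitely many places of $\Lambda_1$. So the limit of the maximal ideals $\mathfrak p_\lambda$ along $\Lambda_1$ contains no nonzero $q(y)$, while the limit along $\Lambda_0$ contains $y$. For general $m$ the residues at the places of $\Lambda_i$ are points of $\mathbb Q^i$ that eventually avoid every hypersurface.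

\subsection*{The construction}
Let $k=\mathbb Q$, let $I=\{1,\dots,m\}$ ($I=\{1,2,\dots\}$ if $m=\infty$), and $I_0=\{0\}\cup I$. Let $\Lambda=\bigsqcup_{i\in I_0}\Lambda_i$ with each $\Lambda_i$ countably infinite, and fix an injection $|\cdot|:\Lambda\to\mathbb N$. Let $D$ be the polynomial ring over $k$ in variables $y_j$ ($j\in I$) and $u_\lambda$ ($\lambda\in\Lambda$). As in Section~\ref{sec:example}, choose elements $\eta_j$ ($j\in I$) and $\tau_\lambda$ ($\lambda\in\Lambda$) of order $1$ in $O$ that are all together algebraically independent over $k$.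

Write $k[y_{\le i}]=k[y_1,\dots,y_i]$, with $k[y_{\le0}]=k$. Enumerate the nonzero polynomials in $k[y_j:j\in I]$ as $G_1,G_2,\dots$. For $\lambda\in\Lambda_i$ choose $c_\lambda=(c_{\lambda,1},\dots,c_{\lambda,i})\in k^i$ with $G_s(c_\lambda)\ne0$ for all $s\le|\lambda|$ such that $G_s\in k[y_{\le i}]$; this is possible because the product of these finitely many $G_s$ is a nonzero polynomial and $k$ is infinite. If $0\ne q\in k[y_{\le r}]$, say $q=G_s$, then $q\in k[y_{\le i}]$ for all $i\ge r$, and $|\lambda|\ge s$ for almost all $\lambda$. Hence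
\begin{equation}\label{eq:generic}
0\ne q\in k[y_{\le r}]\quad\Longrightarrow\quad q(c_\lambda)\ne0\ \text{ for almost all }\lambda\in\textstyle\bigsqcup_{i\ge r}\Lambda_i .
\end{equation}
For $\lambda\in\Lambda_i$ define $\varphi_\lambda:D\to E$ by
\[
\varphi_\lambda(y_j)=\begin{cases}c_{\lambda,j}+\eta_j&(j\le i),\\ \eta_j&(j>i),\end{cases}\qquad
\varphi_\lambda(u_\mu)=\begin{cases}\tau_\lambda^{-1}&(\mu=\lambda),\\ \tau_\mu&(\mu\ne\lambda).\end{cases}
\]
The role of $\varphi_\infty$ is taken by one limit map for each family. For $i\in I_0$ let $\psi_i:D\to k[y_{\le i}][[t]]$ be the $k$-algebra homomorphism with $y_j\mapsto y_j+\eta_j$ ($j\le i$), $y_j\mapsto\eta_j$ ($j>i$) and $u_\mu\mapsto\tau_\mu$. For $c\in k^i$ let $\operatorname{ev}_c:k[y_{\le i}][[t]]\to O$ be the ring homomorphism that evaluates each coefficient at $c$. Comparing values on the variables gives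
\begin{equation}\label{eq:ev}
\varphi_\lambda(d)=\operatorname{ev}_{c_\lambda}(\psi_i(d))\quad\text{if $\lambda\in\Lambda_i$ and $u_\lambda$ does not occur in $d$.}
\end{equation}
Each $\psi_i$ is injective, because $\operatorname{ev}_0\circ\psi_i$ sends the variables $y_j,u_\mu$ to the algebraically independent elements $\eta_j,\tau_\mu$.

\subsection*{The axioms}
The images of the variables under $\varphi_\lambda$ are algebraically independent, which gives (A1). (A4) holds by definition, and (A2) follows from \eqref{eq:ev}. For (A3), let $0\ne d\in D$ and choose $r\in I_0$ such that $d$ involves only $y_j$ with $j\le r$. For $i\le r$ let $q_it^{s_i}$, with $0\ne q_i\in k[y_{\le i}]$, be the term of lowest degree in $t$ of $\psi_i(d)\ne0$. For $i\ge r$ we have $\psi_i(d)=\psi_r(d)$. Apply \eqref{eq:generic} to $q_i$ on $\Lambda_i$ for the finitely many $i<r$, and to $q_r$ on $\bigsqcup_{i\ge r}\Lambda_i$. Together with \eqref{eq:ev} this shows $\operatorname{ord}\varphi_\lambda(d)\in\{s_0,\dots,s_r\}$ for almost all $\lambda\in\Lambda$. At the finitely many remaining places the order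 is finite by (A1). So (A3) holds, and $t\text{-}\dim R[[X]]\le2$ by Theorem~\ref{thm:struct}.

\subsection*{The chain}
All $y_j$ lie in $R$, and $u_\lambda u_\mu\in R$ for $\lambda\ne\mu$, with order $0$ at $\lambda,\mu$ and $2$ elsewhere. For $r\in R$ and $i\in I_0$ let $\rho_i(r)\in k[y_{\le i}]$ be obtained from the polynomial $r$ by setting all $u_\mu=0$ and $y_j=0$ for $j>i$; this is the constant term in $t$ of $\psi_i(r)$. Put $N_i=\{r\in R:\rho_i(r)=0\}$. By \eqref{eq:ev}, $\varphi_\lambda(r)\equiv\rho_i(r)(c_\lambda)\pmod t$ for almost all $\lambda\in\Lambda_i$. By \eqref{eq:generic}, $\Lambda(r)\cap\Lambda_i$ is cofinite in $\Lambda_i$ if $r\in N_i$ and finite if $r\notin N_i$. Hence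
\begin{equation}\label{eq:Ni}
N_U=N_i\quad\text{for every nonprincipal ultrafilter $U$ on $\Lambda$ with }\Lambda_i\in U .
\end{equation}
Such $U$ exist, and $0\ne u_\lambda u_\mu\in N_i$ for $\lambda\neq\mu$, so each $N_i$ is a prime $t$-ideal by Proposition~\ref{prop:R}(a). For $i+1\in I$, the polynomial $\rho_i(r)$ is obtained from $\rho_{i+1}(r)$ by setting $y_{i+1}=0$, so $N_{i+1}\subseteq N_i$, and $y_{i+1}\in N_i\setminus N_{i+1}$. If $m=\infty$, the chain $N_0\supsetneq N_1\supsetneq\cdots$ gives $t\text{-}\dim R=\infty$.

Let $m<\infty$. Fix four distinct places $\lambda,\mu,\nu,\sigma$ and let $P=u_\lambda D\cap R$. This prime contains $u_\lambda u_\mu\ne0$, it is contained in $N_m$, and $u_\mu u_\nu\in N_m\setminus P$. It is divisorial by the argument of Proposition~\ref{prop:chain}, with $x=u_\mu u_\nu u_\sigma/u_\lambda$, which again has order $4$, $0$ or $2$ at each place. So $P\subsetneq N_m\subsetneq\dots\subsetneq N_0$ is a chain of $m+2$ prime $t$-ideals.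

Conversely, an ultrafilter on $\Lambda$ contains one of the finitely many sets $\Lambda_i$. By \eqref{eq:Ni} and Proposition~\ref{prop:R}(b), every prime $t$-ideal is one of $N_0,\dots,N_m$, or some $\mathfrak p_\lambda$, or some $\mathfrak q\cap R$, and a chain contains at most one ideal of the last kind. A chain containing $\mathfrak p_\lambda$ contains no other ideal of the form $\mathfrak p_\mu$, because these are maximal. It contains no $N_i$ either, because $\mathfrak p_\lambda$ is maximal and $N_i\not\subseteq\mathfrak p_\lambda$: for $\mu\ne\lambda$ the element $u_\lambda u_\mu$ lies in $N_i\setminus\mathfrak p_\lambda$. Such a chain has length at most $2$, and any other chain has length at most $(m+1)+1$. Hence $t\text{-}\dim R=m+2=n$, and Theorem~\ref{thm:B} is proved.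

\begin{remark}
For $m=0$ the construction returns the ring of Section~\ref{sec:example}, with $\psi_0=\varphi_\infty$. The proof of Lemma~\ref{lem:weier} used that the limit map takes values in the discrete valuation ring $O$, where $F_0$ is a unit times $t^e$. For $i\ge1$ the map $\psi_i$ takes values in $k[y_{\le i}][[t]]$, where the lowest coefficient $q_i$ need not be a unit; this is why for $n\ge3$ we use only the bound of Theorem~\ref{thm:struct}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{GKPS}
\emph{On Generalized Krull Power Series Rings},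
\texttt{http://bkms.kms.or.kr/\allowbreak submission/\allowbreak Source/\allowbreak Download.php?\allowbreak FileDir=/201703/\allowbreak 170302\&\allowbreak FileName=\allowbreak B170233AOP.pdf}

\bibitem{Mat}
Matsumura, \emph{Commutative Ring Theory}.

\end{thebibliography}
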